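# Favorite sites of a persistent random walk: transience and the rate of escape

## 1. Persistent walks, local times, favorite sites

**Definition 1 (persistent walk).** Let $\lambda\in[0,1]$. Let $(X_s)_{s\ge1}$ be a Markov chain on $\{-1,1\}$ with, for $s>1$ and $c\in\{-1,1\}$,
$$P(X_s=c\mid X_{s-1}=c)=\lambda,\qquad P(X_s=-c\mid X_{s-1}=c)=1-\lambda .$$
The persistent random walk is $S_0=0$, $S_t=\sum_{s=1}^tX_s$. In the symmetric walk $X_1=\pm1$ with probability $\frac12$ each; we also allow other laws of $X_1$ on $\{\pm1\}$. We write $\mathcal F_t=\sigma(X_1,\dots,X_t)$.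

*Example.* The steps $+,+,-,+,-$ give the path $0,1,2,1,2,1$. In the symmetric walk it has probability $\frac12\lambda(1-\lambda)^3$: one continuation and three turns. For $\lambda=\frac12$ we get simple random walk. For $\lambda\in(0,1)$, $\lambda\ne\frac12$, the position alone is not a Markov chain: $P(S_3=1\mid S_2=0,S_1=1)=1-\lambda$, but $P(S_3=1\mid S_2=0,S_1=-1)=\lambda$. The pair (position, last step) is always Markov, and this is what we use.

**Definition 2 (local time and favorite sites).** For $x\in\mathbb Z$ and $n\ge0$,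
$$\xi(x,n)=\#\{0\le t\le n:S_t=x\},\qquad \xi^*(n)=\max_{y}\xi(y,n),\qquad \mathcal K(n)=\{x:\xi(x,n)=\xi^*(n)\}.$$

*Example.* Along the path $0,1,2,1,2,1$ the sets $\mathcal K(0),\dots,\mathcal K(5)$ are $\{0\}$, $\{0,1\}$, $\{0,1,2\}$, $\{1\}$, $\{1,2\}$, $\{1\}$. The favorite set can grow, shrink and jump.

**Definition 3 (transience of favorite sites).** The favorite sites are transient if, almost surely, $\min\{|x|:x\in\mathcal K(n)\}\to\infty$ as $n\to\infty$. Equivalently, almost surely each fixed site belongs to $\mathcal K(n)$ for only finitely many $n$, because $[-R,R]$ contains finitely many sites for each $R$.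

*Example.* Take $\lambda=1$. Then $S_t=tX_1$, every visited site has been visited once, and $0\in\mathcal K(n)$ for all $n$. Take $\lambda=0$. The walk alternates between $0$ and $X_1$, starting at $0$, and again $0\in\mathcal K(n)$ for all $n$. In these two degenerate cases the favorite sites are not transient.

For simple random walk, $\lambda=\frac12$, the favorite sites are known to be transient. The paper "Favorite Sites of a Persistent Random Walk" (https://people.tamu.edu/~roiterst/preprints/fav4n.pdf) is the source of the conjecture that the same holds for every $\lambda\in(\frac12,1)$. The question is thus: *does a walk with memory of one step, which returns to every site infinitely often, nevertheless abandon every fixed site as a favorite?* The answer is yes, and we can say how fast.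

**Theorem 1.** For every $\lambda\in(0,1)$, every law of $X_1$ and every $y\in\mathbb Z$, almost surely $\xi^*(n)-\xi(y,n)\to\infty$. Hence $\min\{|x|:x\in\mathcal K(n)\}\to\infty$ almost surely.

Together with the example above, transience holds among $\lambda\in[0,1]$ exactly for $\lambda\in(0,1)$.

**Theorem 2 (sharp escape rate).** For every $\lambda\in(0,1)$ and every law of $X_1$, almost surely
$$\liminf_{n\to\infty}\frac{(\log n)^\gamma}{\sqrt n}\,\min\{|x|:x\in\mathcal K(n)\}=\begin{cases}\infty,&\gamma>1,\\0,&\gamma\le1.\end{cases}$$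
For $\gamma\le1$ the liminf is $0$ even with $\max\{|x|:x\in\mathcal K(n)\}$ in place of the minimum.

For simple random walk the threshold $\gamma=1$ is due to Lifshits and Shi, Ann. Probab. 32 (2004). Their result is not used here.

From now on $\lambda\in(0,1)$ is fixed, and
$$a=\frac{1-\lambda}\lambda,\qquad \sigma^2=2a .$$
The letters $C,c>0$ denote constants that depend only on $\lambda$ (and on further parameters where stated) and may change from line to line.

## 2. Cutting the path at zero

Sites are compared with the origin at the times when the walk is at $0$. Between these times the path consists of excursions, and the local time on a half-line becomes a branching process.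

**Lemma 3 (recurrence).** Almost surely $S$ visits every site infinitely often.

**Proof.** The purpose is to find a martingale close to $S$. Since $E[X_{t+1}\mid\mathcal F_t]=(2\lambda-1)X_t$, put $v=\frac{2\lambda-1}{2(1-\lambda)}$. Then $1+v=\frac1{2(1-\lambda)}$, so $(1+v)(2\lambda-1)=v$, and for $M_t=S_t+vX_t$, $t\ge1$,
$$E[M_{t+1}\mid\mathcal F_t]=S_t+(1+v)(2\lambda-1)X_t=M_t .$$
The increment $(1+v)X_{t+1}-vX_t$ is $\pm1$ if $X_{t+1}=X_t$, and $\pm(1+2v)=\pm\frac\lambda{1-\lambda}$ otherwise. So the increments are bounded, and bounded away from $0$. A martingale with bounded increments almost surely either converges or has $\limsup=+\infty$ and $\liminf=-\infty$ (Durrett, *Probability*, Sect. 4.3). Convergence is impossible here. So $M$ oscillates; $S$ differs from $M$ by at most $|v|$ and moves by unit steps, hence it crosses every site infinitely often. $\square$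

**Excursions.** Let $0=T_1<T_2<\cdots$ be the zeros of $S$, and let $\chi_j=X_{T_j+1}$ be the sign of the $j$-th excursion. A positive excursion ends with a down step and a negative one with an up step, so $X_{T_{j+1}}=-\chi_j$ and
$$P(\chi_{j+1}=-\chi_j\mid\mathcal F_{T_{j+1}})=\lambda .$$
Let $e_j=(\chi_jS_{T_j+s})_{0\le s\le T_{j+1}-T_j}$ be the excursion reflected to be positive, and let $\Pi$ be the law of the walk from $0$ with first step $+1$ until its return to $0$. The transition law of $X$ is symmetric under $c\mapsto-c$. So, by the strong Markov property of $(S,X)$, given $\mathcal F_{T_j+1}$ the excursion $e_j$ has law $\Pi$; and given $\mathcal F_{T_{j+1}}$ the next sign depends on $\chi_j$ alone. Multiplying these conditional probabilities,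
$$P(\chi_j=s_j,\ e_j\in G_j,\ j\le n)=P(\chi_j=s_j,\ j\le n)\prod_{j\le n}\Pi(G_j).$$
So the $e_j$ are i.i.d. with law $\Pi$ and independent of the chain $(\chi_j)$. Both signs occur infinitely often. Let $e^+_1,e^+_2,\dots$ and $e^-_1,e^-_2,\dots$ be the excursions with $\chi_j=+1$ and $\chi_j=-1$, in order. Given all signs, these are two independent i.i.d. $\Pi$ sequences; hence $(\chi_j)$, $(e_i^+)$, $(e_i^-)$ are independent.

For an excursion let $u_x$ be its number of steps $x\to x+1$, $x\ge0$; thus $u_0=1$. Put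
$$Z^{(m)}_x=\sum_{i\le m}u_x(e^+_i),\qquad \bar Z^{(m)}_x=\sum_{i\le m}u_x(e_i^-),\qquad N_k=\#\{j\le k-1:\chi_j=1\}.$$
A visit to $x\ge1$ arrives from $x-1$ or from $x+1$, and a complete excursion has as many steps $x+1\to x$ as $x\to x+1$. At time $T_k$ exactly $k-1$ excursions are complete. So for $x\ge1$
$$\xi(0,T_k)=k,\qquad \xi(x,T_k)=Z^{(N_k)}_{x-1}+Z^{(N_k)}_x,\qquad \xi(-x,T_k)=\bar Z^{(k-1-N_k)}_{x-1}+\bar Z^{(k-1-N_k)}_x. \tag{1}$$

*Example.* The excursion $0,1,2,1,2,3,2,1,0$ has $u=(1,2,1,0,\dots)$. It visits $1$ three times, $2$ three times and $3$ once, which agrees with $u_0+u_1=3$, $u_1+u_2=3$, $u_2+u_3=1$.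

Recall that a Galton–Watson process with offspring law $q$ is obtained by letting each of the $Z_{x-1}$ individuals of generation $x-1$ have an independent number of children with law $q$; $Z_x$ is the number of all these children.

**Lemma 4 (branching).** Under $\Pi$, $(u_x)_{x\ge0}$ is a Galton–Watson process from $1$ with offspring law
$$q_0=1-\lambda,\qquad q_j=\lambda^2(1-\lambda)^{j-1}\quad(j\ge1).$$
If $D\sim q$, then $ED=1$ and $\operatorname{Var}D=2a=\sigma^2$.

**Proof.** The idea is to attach the randomness to sites. Take independent Bernoulli($\lambda$) variables $\alpha_i^x,\beta_i^x$, $x,i\ge1$. At the $i$-th arrival at $x$ from $x-1$ the walk goes straight iff $\alpha^x_i=1$; at the $i$-th arrival from $x+1$ it goes straight iff $\beta^x_i=1$. This generates the correct walk, and excursions are finite almost surely by Lemma 3. After the $i$-th arrival at $x$ from below, either $\alpha_i^x=0$ and the walk steps down, or it steps up, comes back from above, and uses successive unused $\beta^x$'s, stepping up again at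 each value $0$, until the first value $1$, when it steps down to $x-1$. So in this round it makes $D^x_i=\alpha^x_iG$ steps $x\to x+1$, where $G$ is the next unused gap between ones in the sequence $\beta^x$; the gaps are i.i.d. with $P(G=j)=\lambda(1-\lambda)^{j-1}$. Hence $D^x_1,D^x_2,\dots$ are i.i.d. with law $q$, independent over $x$, and $u_x=\sum_{i=1}^{u_{x-1}}D^x_i$, where $u_{x-1}$ depends only on variables at the levels $1,\dots,x-1$.

Finally $ED=\lambda\cdot\frac1\lambda=1$ and $ED^2=\lambda\cdot\frac{2-\lambda}{\lambda^2}$, so $\operatorname{Var}D=\frac{2-\lambda}\lambda-1=2a$. $\square$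

*Example.* In the excursion above, at site $1$ the single arrival from below goes up, then one return from above is a turn and one goes straight: $D^1_1=2$. At site $2$ the first arrival from below turns, $D_1^2=0$; the second goes up and comes straight down, $D_2^2=1$. The sum is $u_2=1$.

So $Z^{(m)}$ is a critical Galton–Watson process from $m$. It is nondecreasing in $m$, and $(Z^{(m+s)}-Z^{(m)})_{s\ge0}$ is independent of $Z^{(m)}$ and has the law of $(Z^{(s)})_{s\ge0}$.

**Coding by a random walk.** Let $Z$ be a Galton–Watson process with law $q$ from $m$. Number the individuals generation by generation, let $D_l$ be the number of children of individual $l$ (continued by i.i.d. variables after extinction), and put $W_t=m+\sum_{l\le t}(D_l-1)$, $\theta_x=\sum_{y<x}Z_y$. Then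
$$Z_x=W_{\theta_x},\qquad \theta_{x+1}=\theta_x+W_{\theta_x},\qquad \sum_{x\ge0}Z_x=\tau_0:=\inf\{t:W_t=0\}. \tag{2}$$
Indeed $W_{\theta_x}=m+(Z_1+\dots+Z_x)-(Z_0+\dots+Z_{x-1})=Z_x$. For $\theta_x\le t<\theta_{x+1}$,
$$W_t=(\theta_{x+1}-t)+(\text{children of generation-}x\text{ individuals already counted})\ge\theta_{x+1}-t>0,$$
so $W$ first vanishes when the population is exhausted. The walk $W$ has i.i.d. steps $\ge-1$ with mean $0$, variance $\sigma^2$ and exponential moments. The same coding applies from any generation $r$, started from $Z_r$. Probabilities that concern one process $Z$ depend only on its law, so we may always assume that it comes with its coding walk.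

*Example.* With $m=2$ and $(D_1,\dots,D_6)=(3,0,0,1,0,0)$ we get $Z=(2,3,1,0)$, $W=(2,4,3,2,2,1,0)$, $\theta=(0,2,5,6)$. Indeed $W_0,W_2,W_5,W_6=2,3,1,0$ and $\tau_0=6=2+3+1$. Note that $W_1=4$ is larger than every $Z_x$. This will matter.

**Lemma 5 (gambler's ruin).** For integers $0\le m<b$, $W_0=m$, and $\tau_b=\inf\{t:W_t\ge b\}$,
$$P(\tau_b<\tau_0)=\frac m{b+a}. \tag{3}$$

**Proof.** For $m=0$ both sides are $0$; let $m\ge1$. The point is that the overshoot is memoryless. Given $D\ge j$ with $j\ge1$, $D-j$ is geometric on $\{0,1,\dots\}$ with mean $a$. If $W$ jumps from $w<b$ to $w-1+D\ge b$, then $D\ge j=b-w+1$ and the overshoot is $D-j$. So $E[W_{\tau_b}\mid\tau_b<\tau_0]=b+a$. The time $\tau=\tau_0\wedge\tau_b$ is finite almost surely, and $0\le W_{t\wedge\tau}\le b+W_\tau$ with $W_\tau$ integrable, so optional stopping applies: $m=EW_\tau=(b+a)P(\tau_b<\tau_0)$. $\square$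

*Check by hand for $m=1$, $b=2$.* The first step kills the walk with probability $1-\lambda$, leaves it at $1$ with probability $\lambda^2$, and takes it to $\ge2$ with probability $\lambda(1-\lambda)$. So the answer is $\frac{\lambda(1-\lambda)}{1-\lambda^2}=\frac\lambda{1+\lambda}=\frac1{2+a}$.

## 3. Why one rival, or one half-line, is not enough

We want to show that $0$ is beaten by some other site at all large times.

**A fixed rival.** Let $\lambda=\frac12$, so that the signs $\chi_j$ are i.i.d. and fair, and let the rival be the site $1$. By (1),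
$$\xi(1,T_k)-\xi(0,T_k)=-1+\sum_{j<k}(\eta_j-1),\qquad \eta_j=1_{\{\chi_j=1\}}\big(1+u_1(e_j)\big).$$
The $\eta_j$ are i.i.d. with mean $\frac12(1+1)=1$, finite variance, and $P(\eta_j=0)=\frac12$. So the difference is a nondegenerate mean-zero random walk, with $\liminf=-\infty$: site $1$ loses to $0$ infinitely often. The rival has to move.

**The best rival on one side.** Let the rival be the best site on the right. We would like to choose numbers $k_1<k_2<\cdots$ (say all odd) and $h_i\ge1$, show $\sum_iP(\text{no site }x\ge1\text{ has }\xi(x,T_{k_i})>k_i+h_i)<\infty$, and pass from $k_i$ to the other $k$ by monotonicity. To conclude $\xi^*(T_k)>k$ for $k_i\le k<k_{i+1}$ we need $k_i+h_i\ge k_{i+1}-1$, hence $h_i\ge\frac12(k_{i+1}-k_i)$.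

Here is where it stops. Suppose exactly $m=\frac{k-1}2$ of the $k-1$ excursions are positive, let $h\le k$, and put $b=\lfloor\frac{k+h}2\rfloor+1$. If the coding walk $W$ hits $0$ before $[b,\infty)$, then every $Z_x\le b-1\le\frac{k+h}2$, so no site on the right has local time above $k+h$. By (3) this has probability
$$\frac{b+a-m}{b+a}\ge\frac{h/2}{k+1+a}\ge c\,\frac hk .$$
But $\sum_ih_i/k_i\ge\frac12\sum_i(k_{i+1}-k_i)/k_i=\infty$ whenever $k_i\to\infty$ (if $h_i>k_i$ for infinitely many $i$, the monotonicity of the event in $h$ gives probability $\ge c$ at these $i$). No choice of $k_i,h_i$ makes the one-sided probabilities summable.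

**What changes with two sides.** The two half-lines are independent given the signs. If one side fails with probability about $h/k$, both fail with probability about $(h/k)^2$. With $k_i=i^3$ and $h_i$ of order $i^2$ this is $i^{-2}$, which is summable. Two things remain to be handled. The sides do not have exactly equal numbers of excursions. And, as in the last example, $W$ may be high in the middle of a generation without any $Z_x$ being high; we need two *consecutive* generations whose sum is large.

## 4. Both half-lines: proof of Theorem 1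

**Lemma 6 (one side).** Let $1\le h\le k$ be integers, $L=\lceil k/2\rceil+2h$, $\eta=\min\big(1,\frac{5\sigma^2L}{9h^2}\big)$. For a Galton–Watson process $Z$ with law $q$ from $m\ge0$,
$$P\big(Z_{y-1}+Z_y\le k+h\ \ \forall y\ge1\big)\le\frac{(L+a-m)^+}{L+a}+\eta. \tag{4}$$

**Proof.** We show that if $W$ reaches $L$, then shortly afterwards two consecutive generations are large. Put $\tau=\tau_L$ (so $\tau=0$ if $m\ge L$), and suppose $\tau<\tau_0$. Let $x$ be such that $\theta_x\le\tau<\theta_{x+1}$, and let $R=\theta_{x+1}-\tau$. By the identity after (2), $R\le W_\tau$. Since $\theta_{x+1}=\theta_x+W_{\theta_x}$, the number $R$ is known at time $\tau$. Hence, given the walk up to $\tau$, the variable $Z_{x+1}-W_\tau=W_{\theta_{x+1}}-W_\tau$ is a sum of $R$ centered steps: mean $0$, variance $\sigma^2R\le\sigma^2W_\tau$. Given the walk up to $\theta_{x+1}$, $Z_{x+2}-Z_{x+1}$ has mean $0$ and variance $\sigma^2Z_{x+1}$. In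
$$Z_{x+1}+Z_{x+2}=2W_\tau+2(Z_{x+1}-W_\tau)+(Z_{x+2}-Z_{x+1})$$
the last two terms are conditionally uncorrelated, and $E[Z_{x+1}\mid\tau]=W_\tau$, where $\mid\tau$ means given the walk up to $\tau$. So the conditional mean is $2W_\tau$ and the conditional variance is at most $4\sigma^2W_\tau+\sigma^2W_\tau=5\sigma^2W_\tau$.

Put $w=W_\tau-L\ge0$. Then $2W_\tau-k-h=2w+2L-k-h\ge2w+3h$, and Chebyshev gives
$$P(Z_{x+1}+Z_{x+2}\le k+h\mid\tau)\le\frac{5\sigma^2(L+w)}{(2w+3h)^2}\le\frac{5\sigma^2L}{9h^2}.$$
The last inequality says $9h^2(L+w)\le L(4w^2+12wh+9h^2)$, and it holds because $9h^2w\le12Lwh$ for $L\ge2h$. So the event in (4) has probability at most $P(\tau_0<\tau_L)+\eta$, and by (3) the first term is $\frac{L+a-m}{L+a}$ if $m<L$; it is $0$ if $m\ge L$. $\square$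

**Step 1: both sides at a fixed $k$.** The aim is a bound of order $i^{-2}$ at $k=i^3$. Let $X_1$ be symmetric, and write $N_k=\frac{k-1}2+\Delta$ with $\Delta=\frac12\sum_{j<k}\chi_j$. The chain $(\chi_j)$ is stationary and $E[\chi_{j+1}\mid\chi_j]=(1-2\lambda)\chi_j$, so $\operatorname{Cov}(\chi_i,\chi_j)=(1-2\lambda)^{|i-j|}$. As $|1-2\lambda|<1$, $E\Delta^2\le Ck$ and $E|\Delta|\le C\sqrt k$.

Let $A=L+a-\frac{k-1}2$, so $0<A\le2h+a+1$. The right side starts from $m=N_k$ with $L+a-m=A-\Delta$; the left side starts from $k-1-N_k$, with $A+\Delta$ instead. If $\xi^*(T_k)\le k+h$, then by (1) the event in (4) occurs on both sides. Given $(\chi_j)$ the sides are independent, so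
$$P\big(\xi^*(T_k)\le k+h\mid(\chi_j)\big)\le\Big[\tfrac{(A-\Delta)^+}{L+a}+\eta\Big]\Big[\tfrac{(A+\Delta)^+}{L+a}+\eta\Big]\le\frac{4A^2}{k^2}+\frac{4\eta(A+|\Delta|)}k+\eta^2. \tag{5}$$
We used $(A-\Delta)^+(A+\Delta)^+\le A^2$ (if both factors are positive, the product is $A^2-\Delta^2$) and $L+a\ge k/2$. The imbalance $\Delta$ has canceled from the main term; it appears only multiplied by $\eta$.

Take $k=k_i=i^3$, $h=11i^2$, $i\ge11$ (so $h\le k$). Then $A/k\le C/i$; $L\le Ck$ gives $\eta\le Ci^3/i^4=C/i$; and $E|\Delta|/k\le C/i$. Taking expectations in (5),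
$$P\big(\xi^*(T_{k_i})\le k_i+11i^2\big)\le C/i^2 .$$

**Step 2: all times.** By Borel–Cantelli, almost surely $\xi^*(T_{k_i})>k_i+11i^2$ for all large $i$. For $k_i\le k<k_{i+1}=i^3+3i^2+3i+1$,
$$\xi^*(T_k)\ge\xi^*(T_{k_i})>k_i+11i^2\ge k_{i+1}+i^2>k+i^2 .$$
For $T_k\le n<T_{k+1}$ we have $\xi(0,n)=k$ and $\xi^*(n)\ge\xi^*(T_k)$. Hence $\xi^*(n)-\xi(0,n)\to\infty$ almost surely. Conditioning on $X_1$, which takes each value with probability $\frac12$, the same holds for $X_1\equiv1$ and $X_1\equiv-1$, hence for every law of $X_1$.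

**Step 3: other sites.** We move the origin to $y$. Let $H_y$ be the first hitting time of $y$, finite by Lemma 3. By the strong Markov property $S'_s=S_{H_y+s}-y$ is a persistent walk with some law of its first step. Its local time $\xi'$ satisfies, for $n\ge H_y$, $\xi(y,n)=\xi'(0,n-H_y)$ and $\xi(y+z,n)\ge\xi'(z,n-H_y)$. So
$$\xi^*(n)-\xi(y,n)\ge\max_z\xi'(z,n-H_y)-\xi'(0,n-H_y)\to\infty\quad\text{a.s.}$$
by Step 2, which was proved for every law of the first step. In particular, almost surely each site is in $\mathcal K(n)$ for only finitely many $n$. This proves Theorem 1, and with it the conjecture. $\blacksquare$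

## 5. Deviation estimates and a moving boundary

Theorem 2 needs sharper tools, collected here. The first lemma replaces variances by exponential bounds.

**Lemma 7.** There are constants $c,C>0$ such that the following hold.

(a) For $y>0$, $n\ge1$:
$$P\big(\max_{t\le n}|W_t-W_0|\ge y\big)\le2\exp\big(-c\min(y^2/n,\,y)\big). \tag{6}$$

(b) For $r\ge1$, $m\ge0$, $y>0$:
$$P\big(\max_{x\le r}|Z^{(m)}_x-m|\ge y\big)\le2\exp\Big(-c\min\Big(\frac{y^2}{r(m+y)},\,y\Big)\Big). \tag{7}$$

(c) For every law of $X_1$, $k\ge1$, $n\ge1$ and $y\ge C$: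
$$P\big(\max_{j\le k}|N_j-\tfrac{j-1}2|\ge y\big)\le2e^{-cy^2/k},\qquad P\big(\max_{t\le n}|S_t|\ge y\big)\le2e^{-cy^2/n}. \tag{8}$$

(d) Almost surely, for all large $n$,
$$\xi^*(n)\ge c\sqrt{n/\log\log n}. \tag{9}$$

**Proof.** (a) As $D-1$ is centered with exponential moments, $Ee^{s(D-1)}\le e^{C_0s^2}$ for $|s|\le s_0$. Doob's inequality bounds each one-sided probability by $e^{-sy+C_0ns^2}$, $0<s\le s_0$. If $\frac y{2C_0n}\le s_0$, take $s=\frac y{2C_0n}$ and get $e^{-y^2/(4C_0n)}$. Otherwise take $s=s_0$; then $C_0ns_0^2<\frac{s_0y}2$ and we get $e^{-s_0y/2}$.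

(b) If $m=0$ the event is empty. Let $m\ge1$ and let $x\le r$ be the first generation with $|Z_x-m|\ge y$. Earlier generations are below $m+y$, so $\theta_x\le r(m+y)$, while $|W_{\theta_x}-m|\ge y$. Apply (6) with $n=\lfloor r(m+y)\rfloor\ge1$.

(c) Here $N_j-\frac{j-1}2=\frac12\sum_{i<j}\chi_i$. The variables $d_i=\chi_i-(1-2\lambda)\chi_{i-1}$, $i\ge2$, are martingale differences bounded by $2$, and
$$\sum_{i=2}^jd_i=2\lambda\sum_{i\le j}\chi_i-\chi_1+(1-2\lambda)\chi_j$$
differs from $2\lambda\sum_{i\le j}\chi_i$ by at most $2$. If $\frac12|\sum_{i\le j}\chi_i|\ge y\ge1/\lambda$, then $|\sum_{i=2}^jd_i|\ge4\lambda y-2\ge2\lambda y$. The maximal Azuma inequality gives the first bound. The second follows in the same way from the martingale $M_t=S_t+vX_t$ of Lemma 3, which has bounded increments, bounded $M_1$, and $|M_t-S_t|\le|v|$.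

(d) Apply the second bound in (8) with $n=2^j$ and $y=C'\sqrt{2^j\log\log2^j}$, $C'$ large; the probabilities are summable in $j$. Interpolating between powers of two, almost surely $\max_{t\le n}|S_t|\le C\sqrt{n\log\log n}$ for large $n$. Since $n+1=\sum_x\xi(x,n)\le\xi^*(n)\big(2\max_{t\le n}|S_t|+1\big)$, (9) follows. $\square$

The second tool says that raising a barrier at $0$ to $\varepsilon'\sqrt t$ costs only a small power.

**Lemma 8 (moving boundary).** For each $\zeta'>0$ there are $\varepsilon'>0$ and $C$ such that for $0<t_1<t_2$ and a Brownian motion $B$,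
$$P\big(B_t\le\varepsilon'\sqrt t\ \ \forall t\in[t_1,t_2]\big)\le C(t_1/t_2)^{1/2-\zeta'} . \tag{10}$$
The left side is monotone in $\varepsilon'$, so (10) with the same $C$ also holds for every smaller $\varepsilon'$.

**Proof.** Shift the boundary to $0$ and pay with Cameron–Martin. Let $f(t)=\varepsilon't/\sqrt{t_1}$ on $[0,t_1]$ and $f(t)=\varepsilon'\sqrt t$ on $[t_1,t_2]$. Then
$$J:=\int_0^{t_2}f'^2\,dt=\varepsilon'^2+\frac{\varepsilon'^2}4\log\frac{t_2}{t_1}.$$
Let $\Gamma=\{w\le0\text{ on }[t_1,t_2]\}$. By Cameron–Martin and Hölder with $\frac1p+\frac1q=1$,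
$$P(B-f\in\Gamma)=E\big[1_\Gamma(B)e^{-\int f'dB-J/2}\big]\le P(B\in\Gamma)^{1/p}\big(e^{q^2J/2-qJ/2}\big)^{1/q}=P(B\in\Gamma)^{1/p}e^{(q-1)J/2}.$$
A Brownian path with a zero in $(t_1,t_2)$ takes positive values right after the first such zero, so $P(B\in\Gamma)$ is half the probability of having no zero there. By the arcsine law this is $\frac1\pi\arcsin\sqrt{t_1/t_2}\le\frac12\sqrt{t_1/t_2}$. Altogether
$$P(B-f\in\Gamma)\le(t_1/t_2)^{1/(2p)}\,e^{(q-1)\varepsilon'^2/2}\,(t_2/t_1)^{(q-1)\varepsilon'^2/8}.$$
Choose $p>1$ near $1$ with $\frac1{2p}\ge\frac12-\frac{\zeta'}2$, then $\varepsilon'$ with $(q-1)\varepsilon'^2/8\le\frac{\zeta'}2$. $\square$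

## 6. One half-line, all starting points at once

For $\gamma>1$ we have to exclude, for all $k\in[K,2K)$ simultaneously, that every site has local time at most $k+hK$, where $h$ will be about $(\log K)^{-\gamma/2}$. For one $k$ the argument of Section 4 suggests a probability of order $h^2$. A union bound over a grid of $1/h$ values of $k$ would give order $h$, and $h$ summed over $K=2^j$ is like $\sum_jj^{-\gamma/2}$: this converges only for $\gamma>2$. To reach $\gamma>1$ we must not pay $1/h$ for the grid.

The way out is that neighboring starting points share most of their randomness. If $m=m_0+s$, then $Z^{(m)}=Z^{(m_0)}+Z'^{(s)}$ with an independent $Z'^{(s)}$ that stays near $s$, up to an error of order $\sqrt{sx}$ at generation $x$. For $s\le\delta K$ with small $\delta$ this error is much less than $\varepsilon\sqrt{xK}$. So one block of $\delta K$ starting points can be replaced by the single point $m_0$ with the barrier raised by a multiple of $\varepsilon\sqrt{xK}$. In the time scale $t\approx xK$ of $W$ this is a square-root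 boundary, which by Lemma 8 costs only a small power. It turns out that $\delta$ of order $1/\log(1/h)$ suffices, so there are only order $\log(1/h)$ blocks.

**Proposition 9.** For $K\in\mathbb N$, $h>0$ let
$$\mathcal A^+=\big\{\exists m\in[K/3,2K]\cap\mathbb Z:\ Z^{(m)}_{x-1}+Z^{(m)}_x\le2m+2hK\ \ \forall x\ge1\big\}.$$
For each $\zeta\in(0,1)$ there are $h_\zeta,C_\zeta>0$ with $P(\mathcal A^+)\le C_\zeta h^{1-\zeta}$ whenever $K^{-1/10}\le h\le h_\zeta$.

**Proof.** Let $\varepsilon\in(0,1)$ be so small that (10) holds with $\zeta'=\zeta/3$ and $\varepsilon'=11\varepsilon/\sigma$. "Small $h$" may depend on $\varepsilon$; since $K\ge h^{-10}$, $K$ is then large, and $hK\ge K^{9/10}$. Let $c$ be the constant in (7), and put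
$$c_1=\frac c{24},\quad \delta=\frac{c_1\varepsilon^2}{\log(1/h)},\quad \kappa=\delta^2,\quad x_1=\Big\lceil\frac{h^2K}{\varepsilon^2}\Big\rceil,\quad x_2=\lfloor\kappa K\rfloor .$$
For small $h$, $x_1+1<x_2$. For $x\ge x_1$ we have $hK\le\varepsilon\sqrt{xK}$. Cover $[K/3,2K]\cap\mathbb Z$ by at most $5/\delta$ blocks $\{m_0+s:0\le s\le\delta K\}$ with integers $m_0\in[K/3,2K]$. Fix a block and write $Z=Z^{(m_0)}$, $Z'^{(s)}=Z^{(m_0+s)}-Z^{(m_0)}$.

**Step 1: the added individuals do not die too fast.** Let
$$Y_1=\{\exists s\le\delta K,\ x_1\le x\le x_2:\ Z'^{(s)}_x<s-2\varepsilon\sqrt{xK}\}.$$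
We show $P(Y_1)\le h^3$. Consider $s$ in the grid of multiples of $\lfloor hK\rfloor$ in $[0,\delta K]$ (at most $3/h$ values) and powers of two $X$ with $x_1/2\le X\le x_2$ (at most $C\log(1/h)$ values, since $x_2/x_1\le\kappa\varepsilon^2h^{-2}\le h^{-2}$). Put $y=\varepsilon\sqrt{XK}$. From $X\ge h^2K/(2\varepsilon^2)$ and $X\le\kappa K$,
$$hK/\sqrt2\le y\le\varepsilon\delta K\le\delta K,\qquad\text{so}\qquad 2X(s+y)\le4X\delta K .$$
By (7), with $r=2X$ and starting value $s$,
$$P\Big(\min_{x\le2X}Z'^{(s)}_x\le s-y\Big)\le2\exp\Big(-c\min\Big(\frac{\varepsilon^2}{4\delta},\frac{hK}{\sqrt2}\Big)\Big)=2\exp\Big(-\frac c{4c_1}\log\frac1h\Big)=2h^6$$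
for small $h$, because $\frac{\varepsilon^2}{4\delta}=\frac1{4c_1}\log\frac1h$ is smaller than $hK/\sqrt2\ge h^{-9}/\sqrt2$. Outside the union of these events, take any $s\le\delta K$ and $x_1\le x\le x_2$, let $s_i$ be the largest grid value $\le s$, so $s-s_i\le hK$, and $X$ the largest power of two $\le x$, so that $x_1/2\le X\le x_2$ and $x\in[X,2X]$. By monotonicity in $s$,
$$Z'^{(s)}_x\ge Z'^{(s_i)}_x\ge s_i-\varepsilon\sqrt{XK}\ge s-hK-\varepsilon\sqrt{xK}\ge s-2\varepsilon\sqrt{xK}.$$
So $P(Y_1)\le\frac3h\cdot C\log\frac1h\cdot2h^6\le h^3$ for small $h$.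

**Step 2: reduction to the starting point $m_0$.** If the event in $\mathcal A^+$ occurs with $m=m_0+s$ in this block and $Y_1$ fails, then for $x_1<x\le x_2$, subtracting $Z'^{(s)}_{x-1}+Z'^{(s)}_x\ge2s-4\varepsilon\sqrt{xK}$,
$$Z_{x-1}+Z_x\le2m_0+2hK+4\varepsilon\sqrt{xK}\le2m_0+6\varepsilon\sqrt{xK}. \tag{11}$$
It remains to bound the probability that (11) holds for all $x_1<x\le x_2$. This concerns the single process $Z$.

**Step 3: from generations to the coding walk.** We turn (11) into a barrier for $W$. By (7) with $y=K/6$, $r=x_2$ and $m_0\le2K$, we have $\frac{y^2}{r(m_0+y)}\ge\frac{1/36}{13\kappa/6}=\frac1{78\kappa}\ge\frac1{108\kappa}$. So outside an event of probability at most $2e^{-c/(108\kappa)}\le h^3$ (note $1/\kappa=\log^2(1/h)/(c_1^2\varepsilon^4)$, and $K/6$ is larger than $\frac1{108\kappa}$) we have $Z_x\in[K/6,3K]$ for $x\le x_2$, and therefore $\theta_x\in[xK/6,3xK]$ for $x\le x_2$. By (6) with $n=6K$, $y=K^{2/3}$ and a union over starting times, outside an event of probability at most $CK^2e^{-cK^{1/3}}\le h^3$,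
$$|W_{t'}-W_t|\le K^{2/3}\quad\text{whenever }|t'-t|\le6K,\ t,t'\le3K^2 .$$
Suppose also (11). Let $x_1<x<x_2$ and $\theta_x\le t\le\theta_{x+1}$. Then $t-\theta_{x-1}\le Z_{x-1}+Z_x\le6K$, so $W_t$ exceeds neither $W_{\theta_{x-1}}=Z_{x-1}$ nor $W_{\theta_x}=Z_x$ by more than $K^{2/3}$, and $2W_t\le Z_{x-1}+Z_x+2K^{2/3}$. As $K^{2/3}\le hK\le\varepsilon\sqrt{xK}$ and $xK\le6\theta_x\le6t$,
$$W_t-m_0\le3\varepsilon\sqrt{xK}+K^{2/3}\le4\varepsilon\sqrt{xK}\le4\varepsilon\sqrt{6t}\le10\varepsilon\sqrt t. \tag{12}$$
This covers all integers $t\in[\theta_{x_1+1},\theta_{x_2}]$, in particular all integers in $[t_1,t_2]$ with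
$$t_1=\frac{4h^2K^2}{\varepsilon^2}\ge3(x_1+1)K\ge\theta_{x_1+1},\qquad t_2=\frac{\kappa K^2}7\le\frac{x_2K}6\le\theta_{x_2},$$
the inequalities holding for small $h$ because $h^2K\ge6\varepsilon^2$ and $\kappa K\ge7$.

**Step 4: from the coding walk to Brownian motion.** We bound the probability that (12) holds for all integers $t\in[t_1,t_2]$; it depends only on the law of $W$. The Komlós–Major–Tusnády theorem (Z. Wahrsch. 34 (1976)) says: partial sums $\Sigma_k$ of i.i.d. steps with mean $0$, variance $1$ and exponential moments can be coupled with a Brownian motion so that $P(\max_{k\le n}|\Sigma_k-B_k|>C\log n+y)\le Ce^{-cy}$. Apply it to $(W_t-m_0)/\sigma$ with $n=\lceil t_2\rceil\le K^2$ and $y$ a large multiple of $\log K$. By Gaussian tails, the oscillation of $B$ on all unit intervals in $[0,K^2]$ is at most $\log K$ except with probability $CK^2e^{-c\log^2K}$. So outside an event of probability at most $h^3$ (recall $h^3\ge K^{-3/10}$), the barrier (12) forces, for all real $t\in[t_1+1,t_2-1]$,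
$$\sigma B_t\le W_{\lfloor t\rfloor}-m_0+C\log K\le11\varepsilon\sqrt t,$$
since $\varepsilon\sqrt t\ge\varepsilon\sqrt{t_1}=2hK\ge2K^{9/10}$ dominates $\log K$. By (10) this has probability at most
$$C\Big(\frac{t_1+1}{t_2-1}\Big)^{1/2-\zeta/3}\le C\Big(h^2\log^2\frac1h\Big)^{1/2-\zeta/3}\le C\,h^{1-2\zeta/3}\log\frac1h ,$$
with $C$ depending on $\varepsilon$, hence on $\zeta$; here $\frac{t_1}{t_2}=\frac{28h^2}{\varepsilon^2\kappa}$.

**Step 5: sum over blocks.** There are at most $5/\delta=C\log(1/h)$ blocks, so
$$P(\mathcal A^+)\le C\log\frac1h\Big(4h^3+C\,h^{1-2\zeta/3}\log\frac1h\Big)\le C_\zeta h^{1-\zeta}.\qquad\square$$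

## 7. No favorite site within $\sqrt n\,(\log n)^{-\gamma}$ when $\gamma>1$

Fix $\gamma>1$, choose $\gamma'\in(1,\gamma)$ and $\zeta\in(0,1)$ with $\gamma'(1-\zeta)>1$. For $K=2^j$ put
$$u=\log K,\quad \rho=u^{-\gamma'},\quad r=\lfloor\rho K\rfloor,\quad h=\rho^{1/2}\log(1/\rho),$$
so that $h\to0$ and $h\ge K^{-1/10}$ for large $K$, and let
$$E_K=\Big\{\exists k\in[K,2K):\ \xi^*(T_k)\le\max_{|x|\le r}\xi(x,T_{k+1})\Big\}.$$

**Lemma 10.** $\sum_jP(E_{2^j})<\infty$.

**Proof.** Let $K$ be large.

**Step 1: the sides are balanced.** Let $G_1=\{|N_j-\frac{j-1}2|\le K^{2/3}\ \forall j\le3K\}$. By (8) it fails with probability at most $2e^{-cK^{1/3}}\le h^2$.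

**Step 2: sites near $0$ have local time close to that of $0$.** Let $G_2=\{\max_{|x|\le r}\xi(x,T_{k+1})\le k+hK\ \forall k\in[K,2K)\}$. We show that $G_1\setminus G_2$ has probability at most $h^2$. Take a grid of at most $8/h$ integers $g\in[K+1,2K+hK]$ such that every $k+1$ with $k\in[K,2K)$ has a grid point in $[k+1,k+1+hK/4]$. If $\max_{|x|\le r}\xi(x,T_g)\le g+hK/2$ at all grid points, then by monotonicity in time $\max_{|x|\le r}\xi(x,T_{k+1})\le k+1+\frac{hK}4+\frac{hK}2\le k+hK$, and $G_2$ holds. On $G_1$, both $N_g$ and $g-1-N_g$ are at most $m^*=\lfloor g/2+K^{2/3}\rfloor$. If $\max_{x\le r}Z_x^{(m^*)}<m^*+hK/8$ and the same holds for $\bar Z$, then by (1) and monotonicity in $m$, for $1\le|x|\le r$,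
$$\xi(x,T_g)\le2m^*+\frac{hK}4\le g+2K^{2/3}+\frac{hK}4\le g+\frac{hK}2 ,$$
and $\xi(0,T_g)=g$. By (7) with $y=hK/8$, $r\le\rho K$ and $m^*\le2K$, the failure probability at one grid point is at most $4\exp(-c\min(h^2/\rho,hK))\le4\exp(-c\log^2(1/\rho))$. The sum over the grid is at most $\frac{32}he^{-c\log^2(1/\rho)}\le h^2$, since the exponential is smaller than any power of $\rho$ and $h\ge\rho^{1/2}$.

**Step 3: both sides must be low.** On $E_K\cap G_1\cap G_2$ there is $k\in[K,2K)$ with $\xi^*(T_k)\le k+hK$. Let $m=N_k$, $m'=k-1-N_k$. On $G_1$ both lie in $[K/3,2K]$, and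
$$k+hK\le2m+1+2K^{2/3}+hK\le2m+2hK,$$
similarly for $m'$. By (1), $\mathcal A^+$ occurs, and so does its analogue $\mathcal A^-$ for $\bar Z$. These two events do not involve the signs; they are independent and have the same probability. By Proposition 9,
$$P(E_K)\le P(\mathcal A^+)^2+2h^2\le Ch^{2-2\zeta}\le Cu^{-\gamma'(1-\zeta)}(\log u)^C,\qquad u=j\log2,$$
which is summable in $j$. $\square$

**Lemma 11.** Almost surely, for all large $K=2^j$, $\max_{|x|\le K/\log K}\xi(x,T_K)\le4K$.

**Proof.** This handles times when the walk has returned to $0$ unusually rarely. We have $\xi(0,T_K)=K$ and at most $K$ excursions on each side. So by (1) failure requires $\max_{x\le K/\log K}Z_x^{(K)}\ge2K$ or the same for $\bar Z$. By (7) with $m=y=K$ and $r\le K/\log K$ the probability is at most $4\exp(-c\min(\frac{\log K}2,K))\le4K^{-c/2}$ for large $K$, summable in $j$. $\square$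

**Proof of Theorem 2 for $\gamma>1$.** Let $Q>0$. We work on the almost sure event where (9) and Lemma 11 hold and only finitely many $E_{2^j}$ occur. Suppose there are infinitely many $n$ with some $x\in\mathcal K(n)$, $|x|\le Q\sqrt n(\log n)^{-\gamma}$. Take such an $n$, large, and let $T_k\le n<T_{k+1}$.

**Case $k+1\le\sqrt n/\log\log n$.** Let $K$ be the smallest power of $2$ with $K\ge\sqrt n/\log\log n$. Then $k+1\le K<2\sqrt n/\log\log n$ and $\log K\le\log n$, so, as $\gamma>1$,
$$|x|\le\frac{\sqrt n}{\log n\,\log\log n}\le\frac K{\log K}.$$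
By Lemma 11, $\xi^*(n)=\xi(x,n)\le\xi(x,T_K)\le4K\le8\sqrt n/\log\log n$. This contradicts (9) for large $n$.

**Case $k+1>\sqrt n/\log\log n$.** Then $k\to\infty$ as $n\to\infty$, $\sqrt n\le2k\log\log n$ and $n\le k^3$ for large $n$. Let $K=2^j\le k<2K$. Each excursion has length at least $2$, so $n\ge T_k\ge2(k-1)\ge K$. Hence
$$|x|\le Q\cdot2k\log\log(k^3)\,(\log n)^{-\gamma}\le4QK\log\log(k^3)\,(\log K)^{-\gamma}\le K(\log K)^{-\gamma'},$$
so $|x|\le r$. Then $\xi^*(T_k)\le\xi^*(n)=\xi(x,n)\le\max_{|z|\le r}\xi(z,T_{k+1})$, that is, $E_K$ occurs. This is excluded for large $K$.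

So for each $Q$, almost surely $\min\{|x|:x\in\mathcal K(n)\}>Q\sqrt n(\log n)^{-\gamma}$ for all large $n$. Letting $Q$ run through the integers gives liminf $=\infty$. $\blacksquare$

## 8. Favorite sites inside $\sqrt n/\log n$ infinitely often

For $\gamma\le1$ we must produce times at which all favorite sites are close to $0$. It suffices to treat $\gamma=1$ and the maximum: $(\log n)^\gamma\le\log n$ for $\gamma<1$ and large $n$, and the minimum is at most the maximum.

Here is the mechanism at $T_K$. Each side starts from about $K/2$. With probability bounded below, each side has dropped by about $\sqrt{rK}$ at distance $r$; from there, by gambler's ruin, it stays below its starting level with probability of order $\sqrt{r/K}$. Both sides do so with probability of order $r/K$, which for $r=\varepsilon K/\log K$ is $\varepsilon/\log K$. To have many almost independent trials we use scales $K_i=(i!)^3$. They grow so fast that the past is negligible at the next scale, and so slowly that $\sum_i1/\log K_i=\infty$.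

Fix $\varepsilon\in(0,1)$. The constants $c,C,c_i,C_1$ below do not depend on $\varepsilon$; "large $i$" may. For $i\ge2$ put
$$K_i=(i!)^3,\quad u_i=\log K_i\le3i\log i,\quad k_i=K_i-K_{i-1},\quad r_i=\lceil\varepsilon K_i/u_i\rceil,\quad \omega_i=i^{3/2}K_{i-1}=i^{-3/2}K_i,$$
and $\xi_i(x)=\xi(x,T_{K_i})-\xi(x,T_{K_{i-1}})$, so $\xi_i(0)=k_i$.

**Step 1: the past is negligible.** Almost surely $\xi^*(T_{K_{i-1}})\le\omega_i$ for all large $i$. Indeed $\xi(0,T_{K_{i-1}})=K_{i-1}\le\omega_i$, so by (1) and monotonicity failure requires $2\sup_xZ_x^{(K_{i-1})}>\omega_i$ or the same for $\bar Z$. As $Z^{(m)}$ is a nonnegative martingale from $m$, the maximal inequality bounds this by $4K_{i-1}/\omega_i=4i^{-3/2}$, which is summable.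

**Step 2: the event to be produced.** Let
$$H_i=\{\xi_i(x)\le k_i-\omega_i\ \ \forall|x|>r_i\}\cap\{T_{K_i}\ge c_2K_i^2\}\in\mathcal F_{T_{K_i}},$$
with $c_2$ chosen in Step 5. We check that $H_i$ does what we want. If $H_i$ holds and $\xi^*(T_{K_{i-1}})\le\omega_i$, then for $|x|>r_i$
$$\xi(x,T_{K_i})\le\omega_i+k_i-\omega_i=k_i<K_i=\xi(0,T_{K_i}).$$
So with $n=T_{K_i}$, $\mathcal K(n)\subset[-r_i,r_i]$. Since $t\mapsto\sqrt t/\log t$ is increasing for large $t$ and $n\ge c_2K_i^2$, $\sqrt n/\log n\ge cK_i/u_i$. Hence for large $i$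
$$\max\{|x|:x\in\mathcal K(n)\}\le r_i\le\frac{2\varepsilon K_i}{u_i}\le C\varepsilon\frac{\sqrt n}{\log n}. \tag{13}$$

The next three steps prove that, for large $i$,
$$P(H_i\mid\mathcal F_{T_{K_{i-1}}})\ge\frac{c\,\varepsilon}{u_i}. \tag{14}$$
We drop the index $i$.

**Step 3: reduction to one side.** Given $\mathcal F_{T_{K_{i-1}}}$, the next $k$ excursions are i.i.d. $\Pi$ up to sign and independent of their signs. By (8), which holds for any initial law, there is $C_1$ such that the number $m$ of positive ones satisfies $|m-\frac k2|\le C_1\sqrt k$ with probability at least $\frac12$. Fix such signs. Then the two sides are independent Galton–Watson processes from $m$ and $k-m$, and both numbers lie in $[K/3,K]$ for large $i$. Consider the right side $Z$ from $m$; the left is identical. Put $b=\lfloor\frac{k-\omega}2\rfloor$ and $L=\lfloor b/2\rfloor$. If $Z_x\le b$ for all $x\ge r$, then $\xi_i(x)=Z_{x-1}+Z_x\le2b\le k-\omega$ for all $x>r$.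

**Step 4: dropping by $\sqrt{rm}$ at generation $r$.** We compute the law of generation $r$ exactly. The offspring generating function is $f(s)=1-\lambda+\frac{\lambda^2s}{1-(1-\lambda)s}$, so $1-f(s)=\frac{\lambda(1-s)}{1-(1-\lambda)s}$ and, as $1-(1-\lambda)s=\lambda+(1-\lambda)(1-s)$,
$$\frac1{1-f(s)}=\frac1{1-s}+a,\qquad\text{hence}\qquad \frac1{1-f_r(s)}=\frac1{1-s}+ra$$
for the $r$-th iterate $f_r$. With $p=\frac1{1+ra}$ this reads $f_r(s)=1-\frac{p(1-s)}{1-(1-p)s}$. So, from one ancestor, $u_r>0$ with probability $p$, and then $u_r$ is geometric on $\{1,2,\dots\}$ with parameter $p$. Therefore $Eu_r=1$ and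
$$\operatorname{Var}u_r=\frac{2-p}p-1=2ar,\qquad E|u_r-1|^3\le Eu_r^3+1\le p\cdot\frac6{p^3}+1\le Cr^2 .$$
Now $Z_r$ is a sum of $m$ independent copies. By Berry–Esseen,
$$P\big(m-3\sqrt{rm}\le Z_r\le m-2\sqrt{rm}\big)\quad\text{and}\quad\Phi(-2/\sqrt{2a})-\Phi(-3/\sqrt{2a})>0$$
differ by at most $C\frac{r^2}{r^{3/2}\sqrt m}=C\sqrt{r/m}\to0$. So the probability is at least some $c_3>0$ for large $i$.

**Step 5: staying low afterwards, for a long time.** Let $z=Z_r$ lie in this window. First we compare sizes. As $r\ge\frac{\varepsilon K}{3i\log i}$ and $m\ge K/3$,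
$$\sqrt{rm}\ge c\sqrt\varepsilon\,\frac K{\sqrt{i\log i}},$$
which for large $i$ dominates both $\omega=i^{-3/2}K$ and $\sqrt K$. So $b\ge\frac{k-\omega}2-1\ge m-C_1\sqrt k-\frac\omega2-1\ge m-\sqrt{rm}$, and $b-z\ge\sqrt{rm}$. Since $m$ and $b$ are $\frac k2(1+o(1))$ and $\sqrt{rm}=o(m)$, also $L<z<b\le2m$, $L\ge b/3$ and $b\ge K/3$.

Code the generations $\ge r$ by a walk $W$ from $z$. Its steps are $\ge-1$, so it enters $(-\infty,L]$ exactly at $L$. Let $p'$ be the probability that it hits $L$ before $[b,\infty)$. Optional stopping (justified as in Lemma 5) gives $z\ge Lp'+b(1-p')$, so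
$$p'\ge\frac{b-z}{b-L}\ge\frac{\sqrt{rm}}{2m}=\frac12\sqrt{\frac rm}.$$
From $L$, by (3), the walk reaches $[b,\infty)$ before $0$ with probability at most $L/b\le\frac12$. With $c_4=\frac1{36\sigma^2}$, by Kolmogorov's inequality it hits $0$ within $c_4b^2$ steps with probability at most $\sigma^2c_4b^2/L^2\le9\sigma^2c_4=\frac14$. So from $L$, with probability at least $\frac14$, it hits $0$ before $[b,\infty)$ and needs at least $c_4b^2$ steps for it. By the strong Markov property, given $z$, with probability at least $\frac18\sqrt{r/m}$ the walk stays below $b$ until it hits $0$ and takes at least $c_4b^2$ steps. By (2), then $Z_x<b$ for all $x\ge r$, and, since each unit of $Z_x$ is a step of $S$ before $T_{K_i}$,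
$$T_{K_i}\ge\sum_{x\ge r}Z_x\ge c_4b^2\ge c_2K^2,\qquad c_2=c_4/9 .$$

With Step 4, given the signs, each side succeeds with probability at least $\frac{c_3}8\sqrt{r/K}$, as $m$ and $k-m$ are at most $K$. The sides are independent given the signs, so $P(H_i\mid\mathcal F_{T_{K_{i-1}}})\ge\frac12\cdot\frac{c_3^2}{64}\cdot\frac{r_i}{K_i}\ge\frac{c\,\varepsilon}{u_i}$, which is (14).

**Step 6: infinitely many successes.** By (14), $\sum_iP(H_i\mid\mathcal F_{T_{K_{i-1}}})\ge\sum_{i\text{ large}}\frac{c\,\varepsilon}{3i\log i}=\infty$, and $H_i\in\mathcal F_{T_{K_i}}$. By Lévy's conditional Borel–Cantelli lemma, $H_i$ occurs for infinitely many $i$ almost surely. With Step 1 and (13),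
$$\liminf_{n\to\infty}\frac{\log n}{\sqrt n}\max\{|x|:x\in\mathcal K(n)\}\le C\varepsilon\quad\text{a.s.}$$
The constant $C$ does not depend on $\varepsilon$; letting $\varepsilon\to0$ along a sequence, the liminf is $0$. A fortiori it is $0$ for the minimum and for every $\gamma<1$. This completes the proof of Theorem 2. $\blacksquare$
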